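\title{Weak solutions of two-dimensional ideal magnetohydrodynamics\\ do not determine the magnetic field}


\begin{abstract}
We consider weak solutions $(u,b)$ of the ideal incompressible MHD equations on the two-dimensional torus. For such solutions the mean-square magnetic potential is conserved, and it has been asked whether the initial data determine $b$. They do not. For every $T>0$ a fluid at rest with a compactly supported radial magnetic vortex is the initial state of infinitely many bounded weak solutions on $[0,T)$ with pairwise different magnetic fields. The mechanism is that convex integration, available where $b=0$, produces a wild Euler flow outside a disc which pushes the disc, with the vortex frozen into it, along a prescribed path. Variants of the construction give non-uniqueness with an energy that never exceeds its initial value and equals it for a.e.\ time, and non-uniqueness on a short time interval for all smooth data whose magnetic field is nontrivial but vanishes on a nonempty open set. A weak--strong uniqueness statement shows in which sense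 the loss of energy control or of smoothness is unavoidable.
\end{abstract}

\section{The question and the results}

\subsection{Equations and weak solutions}
Let $\mathbb T^2=\mathbb R^2/\mathbb Z^2$. The ideal incompressible MHD equations for a velocity $u$ and a magnetic field $b$ are
\begin{equation}\label{mhd}
\begin{gathered}
\partial_t u+u\cdot\nabla u-b\cdot\nabla b+\nabla P=0,\qquad
\partial_t b-\nabla^\perp(b\times u)=0,\\
\operatorname{div}u=\operatorname{div}b=0,\qquad \int_{\mathbb T^2}u\,dx=\int_{\mathbb T^2}b\,dx=0 ,
\end{gathered}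
\end{equation}
with $\nabla^\perp=(-\partial_2,\partial_1)$ and $b\times u=b_1u_2-b_2u_1$. Componentwise,
\begin{equation}\label{induction}
\big(\nabla^\perp(b\times u)\big)_i=\partial_j(b_ju_i-u_jb_i).
\end{equation}
For smooth divergence-free fields the right-hand side is $(b\cdot\nabla u-u\cdot\nabla b)_i$, so the second equation says that $b$ is transported and stretched by $u$.

Let $u_0,b_0\in L^2(\mathbb T^2;\mathbb R^2)$ be divergence-free with zero mean. A \emph{weak solution} on $[0,T)$ with data $(u_0,b_0)$ is a pair $u,b\in C_w([0,T);L^2(\mathbb T^2;\mathbb R^2))$ (continuous for the weak topology of $L^2$) such that $u(\cdot,0)=u_0$, $b(\cdot,0)=b_0$, both fields are divergence-free with zero mean for every $t\in[0,T)$, and, in the sense of distributions on $\mathbb T^2\times(0,T)$,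
\[
\partial_tu+\operatorname{div}(u\otimes u-b\otimes b)+\nabla P=0\ \text{ for some distribution }P,\qquad \partial_tb-\nabla^\perp(b\times u)=0 .
\]
Equivalently, the momentum equation is required against divergence-free test fields only.

\subsection{The question}
Write $b=-\nabla^\perp\psi$ with $\int\psi\,dx=0$. Then $b\times u=u\cdot\nabla\psi$, and the induction equation becomes the transport equation $\partial_t\psi+u\cdot\nabla\psi=0$. It is a known fact that for \emph{every} weak solution as above the mean-square magnetic potential $\int|\psi|^2dx$ is conserved \cite{LN}. By the Poincar\'e inequality $\int|b|^2dx\ge 4\pi^2\int|\psi|^2dx$, so a nonzero field stays bounded away from zero for all times, while $b_0\equiv0$ forces $b\equiv0$. The following question is posed in \cite{LN}: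
\begin{quote}
\emph{Is $b$ determined uniquely by the initial data? That is, for every $T>0$ and all admissible data $(u_0,b_0)$ with $b_0\not\equiv0$, do any two weak solutions on $[0,T)$ with these data have the same $b$?}
\end{quote}
The conservation law controls the size of $\psi$ but says nothing about where $\psi$ sits: a rigidly translated potential has the same norm. If the velocity that carries $\psi$ is not determined, the position of $\psi$ may not be determined either. We show that this is what happens.

\subsection{Results}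
Write $x^\perp=(-x_2,x_1)$. Fix $h\in C_c^\infty([0,\tfrac18))$, $h\not\equiv0$, constant near $0$, and let
\begin{equation}\label{vortex}
b_0(x)=h(|x|)\,x^\perp\quad\text{for }|x|<\tfrac12,\qquad\text{extended periodically.}
\end{equation}
This ``magnetic vortex'' is smooth (here $h$ constant near $0$ is used), divergence-free, odd, hence of zero mean, and supported in $\{|x|<\frac18\}$.

\begin{theorem}\label{thm1}
Let $T>0$ and let $X\in C^\infty([0,T];\mathbb R^2)$ satisfy $X=0$ on $[0,T/3]$ and $X'=0$ on $[2T/3,T]$. There is a weak solution on $[0,T)$ with data $(0,b_0)$, with $u\in L^\infty$ and $b(x,t)=b_0(x-X(t))$.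

Consequently, for every $T>0$ the answer to the question is negative.
\end{theorem}

The consequence is immediate: the paths $X\equiv0$ and, for instance, a path with $X(T)=(\frac12,0)$ give, for $t\ge 2T/3$, the fields $b_0$ and $b_0(\cdot-(\frac12,0))$, which are nonzero with disjoint supports. Paths with endpoints $X(T)=(\lambda,0)$, $0\le\lambda\le\frac14$, give infinitely many pairwise different fields; see the end of Section~\ref{sec:energy}.

\begin{theorem}\label{thm2}
For every $T>0$ there are a divergence-free, mean-zero $u_0\in L^\infty$ and bounded weak solutions $(u_\lambda,b_\lambda)$, $\lambda\in[0,\frac14]$, on $[0,T)$, all with data $(u_0,b_0)$, such that the fields $b_\lambda(\cdot,t)$ are pairwise different for $t\ge2T/3$. Moreover $E_\lambda(t)=\frac12\int(|u_\lambda|^2+|b_\lambda|^2)\,dx$ satisfies $E_\lambda(t)\le E_\lambda(0)$ for all $t$, with equality for a.e.\ $t$.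
\end{theorem}

\begin{theorem}\label{thm3}
Let $u_0,b_0\in C^\infty(\mathbb T^2)$ be any divergence-free, mean-zero fields with $b_0\not\equiv0$ and $b_0=0$ on some nonempty open set. There are $\tau>0$ and bounded weak solutions $(u_\lambda,b_\lambda)$, $\lambda\in[0,1]$, on $[0,\tau)$ with data $(u_0,b_0)$, such that for $\lambda\ne\lambda'$ one has $b_\lambda(\cdot,t)\ne b_{\lambda'}(\cdot,t)$ for all sufficiently small $t>0$.
\end{theorem}

\begin{proposition}[weak--strong uniqueness]\label{wsu}
Let $(\tilde u,\tilde b)\in C^1(\mathbb T^2\times[0,T))$ be a solution of \eqref{mhd}. Every weak solution with the same data for which $E(t)=\frac12\int(|u|^2+|b|^2)\,dx$ satisfies $E(t)\le E(0)$ for a.e.\ $t$ coincides with it.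
\end{proposition}

Proposition~\ref{wsu} puts the theorems in perspective. The data of Theorem~\ref{thm1} have a smooth solution, the static one $(0,b_0)$ (see \eqref{tension} below). If $X\not\equiv0$, then $X$ takes arbitrarily small nonzero values, so the field $b_0(\cdot-X(t))$ is not static, and the solution must violate $E(t)\le E(0)$ on a set of times of positive measure. In Theorem~\ref{thm2} the energy inequality holds, so the roughness of $u_0$ is necessary in the following sense: no $C^1$ solution on $[0,T)$ can start from those data, since all $(u_\lambda,b_\lambda)$ would coincide with it. We claim nothing about data whose $b_0$ has full support; the method needs a region free of magnetic field.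

\subsection{Idea and plan}
Where $b=0$ the momentum equation is the Euler equation. Convex integration turns certain approximate flows there, called subsolutions, into exact but wildly oscillating ones. So it suffices to find a subsolution that is exact on the support of $b$. Section~\ref{sec:sub} defines subsolutions and states the criterion that turns them into weak solutions. Section~\ref{sec:disc} contains the main construction, a moving disc, first in uniform motion, then accelerated, and deduces Theorem~\ref{thm1}. Section~\ref{sec:ci} proves the criterion. Sections~\ref{sec:energy}, \ref{sec:general} and \ref{sec:wsu} prove Theorem~\ref{thm2}, Theorem~\ref{thm3} and Proposition~\ref{wsu}.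

\medskip
\noindent\textbf{Conventions.} $(\operatorname{div}M)_i=\partial_jM_{ij}$, $(a\otimes b)_{ij}=a_ib_j$; $\mathcal S_0$ is the space of symmetric trace-free $2\times2$ matrices; $|M|$ is the operator norm of a matrix and $|G|$ the Lebesgue measure of a set; $M>0$ ($M\ge0$) means that the symmetric matrix $M$ is positive definite (semidefinite). $\mathbb P$ is the Leray projector, i.e.\ the $L^2$-orthogonal projection onto divergence-free fields.

\section{Subsolutions}\label{sec:sub}

Suppose that in some region $b=0$ and $u$ oscillates rapidly around a slowly varying field $\bar u$, with prescribed kinetic energy density $\frac12|u|^2=e$. Split $u\otimes u=(u\otimes u-\frac12|u|^2\mathrm{Id})+e\,\mathrm{Id}$ and let $\bar U\in\mathcal S_0$ be the local average of the first, trace-free part. The averaged equation is linear, $\partial_t\bar u+\operatorname{div}\bar U+\nabla(\cdots)=0$. All that remains of the nonlinearity is that an average of squares is at least the square of the average: the matrix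
\begin{equation}\label{R}
R_e(\bar u,\bar U):=e\,\mathrm{Id}+\bar U-\bar u\otimes\bar u
\end{equation}
is positive semidefinite. It is the stress carried by the unresolved oscillations, and we call it the \emph{deficit}. The criterion below says that, conversely, a strictly positive deficit can always be realized by oscillations.

We record elementary facts, for $v\in\mathbb R^2$, $U\in\mathcal S_0$, $e\in\mathbb R$:
\begin{equation}\label{facts}
\operatorname{tr}R_e(v,U)=2\big(e-\tfrac12|v|^2\big);\qquad
R_e(v,U)\ge0\ \Rightarrow\ \tfrac12|v|^2\le e,\ \ |U|\le e,\ \ |R_e(v,U)|\le2\big(e-\tfrac12|v|^2\big).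
\end{equation}
The first and the last inequality hold because a positive semidefinite matrix has nonnegative trace and its norm is bounded by its trace. For $|U|\le e$ note that $U\xi\cdot\xi\ge(v\cdot\xi)^2-e\ge-e$ for unit $\xi$, and that the eigenvalues of $U$ are $\pm|U|$. If $R_e(v,U)>0$, then $\frac12|v|^2<e$ by the trace identity; in particular $e>0$. If $R_e(v,U)\ge0$ and $\frac12|v|^2=e$, then $R_e(v,U)=0$: to remove the whole deficit one only has to push the energy $\frac12|v|^2$ up to $e$. Finally $R_e(v,U)>0$ as soon as $e>|v|^2+|U|$.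

\begin{proposition}[criterion]\label{crit}
Let $T>0$ and let $\bar u,b\in C_w([0,T);L^2)\cap L^\infty(\mathbb T^2\times(0,T))$ be divergence-free with zero mean for every $t$. Let $\bar U\in L^\infty(\mathbb T^2\times(0,T);\mathcal S_0)$, let $q$ be a distribution and $\Omega\subset\mathbb T^2\times(0,T)$ a nonempty open set. Assume:
\begin{itemize}
\item[(H1)] $\partial_t\bar u+\operatorname{div}(\bar U-b\otimes b)+\nabla q=0$ and $\partial_tb=\nabla^\perp(b\times\bar u)$ in $\mathcal D'(\mathbb T^2\times(0,T))$;
\item[(H2)] $\bar U=\bar u\otimes\bar u-\frac12|\bar u|^2\mathrm{Id}$ a.e.\ outside $\Omega$;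
\item[(H3)] in $\Omega$: $b=0$ a.e., $\bar u$ and $\bar U$ are continuous, and there is a bounded continuous $e:\Omega\to\mathbb R$ with $R_e(\bar u,\bar U)>0$.
\end{itemize}
Then there is $u\in L^\infty$ such that $(u,b)$ is a weak solution on $[0,T)$ with data $(\bar u(0),b(0))$, $u=\bar u$ a.e.\ outside $\Omega$, and $\frac12|u|^2=e$ a.e.\ in $\Omega$.
\end{proposition}

We call $(\bar u,\bar U,b,q)$ with (H1)--(H3) a \emph{subsolution} with energy density $e$ in $\Omega$. Outside $\Omega$, in particular where $b\ne0$, it is already exact, and $b$ itself is never modified. Each of the three theorems is thereby reduced to the construction of subsolutions with the same initial values $\bar u(0),b(0)$ but different $b$.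

\section{A disc carried by the fluid}\label{sec:disc}

Let $D=\{|x|\le\frac18\}$, which contains the support of the vortex \eqref{vortex}. We want the vortex to travel along a path $X(t)$, so we want $\bar u=X'(t)$ on $D_t=X(t)+D$. (Sets and functions are understood on $\mathbb T^2$; formulas in $y$ are given for $|y|<\frac12$ and extended periodically.) Fix $\chi\in C^\infty([0,\infty))$ with $\chi=1$ on $[0,\frac18]$ and $\chi=0$ on $[\frac14,\infty)$. Since
\begin{equation}\label{aperp}
\nabla^\perp(a\cdot y^\perp)=a\qquad(a\in\mathbb R^2),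
\end{equation}
the field $\nabla^\perp(\chi(|y|)\,a\cdot y^\perp)$ is smooth, divergence-free, mean-zero, equal to $a$ for $|y|\le\frac18$ and to $0$ for $\frac14\le|y|<\frac12$.

\subsection{The smallest case: uniform motion}\label{sec:uniform}
Take $X(t)=ct$ with $c\in\mathbb R^2$, $w(y)=\nabla^\perp(\chi(|y|)\,c\cdot y^\perp)$ and $\bar u(x,t)=w(y)$, $y=x-ct$. Then $\partial_t\bar u=-c\cdot\nabla w=-\operatorname{div}(w\otimes c)$. Since $w$ is divergence-free, $\operatorname{div}(c\otimes w)=0$; we may therefore add $c\otimes w$ to make the stress symmetric, and a constant to make it exact on the disc: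
\begin{equation}\label{uniform}
\partial_t\bar u+\operatorname{div}M=0,\qquad M=w\otimes c+c\otimes w-c\otimes c=w\otimes w-(w-c)\otimes(w-c).
\end{equation}
On the disc $w=c$, so $M=\bar u\otimes\bar u$ and nothing is missing. With $\bar U=M-\frac12(\operatorname{tr}M)\mathrm{Id}$ and a constant $e=E$ the deficit is
\[
R_E(\bar u,\bar U)=\big(E-\tfrac12\operatorname{tr}M\big)\mathrm{Id}-(w-c)\otimes(w-c),
\]
which is positive definite once $E$ is large. In words: in the frame of the disc the mean velocity is $w-c$, and the fluid outside must supply the stress $-(w-c)\otimes(w-c)$. This has the wrong sign for a deficit, but a sufficiently energetic turbulent background, which adds $E\,\mathrm{Id}$, makes it admissible; the isotropic part is only a pressure.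

So a vortex in uniform motion is possible. But here the initial velocity $w$ depends on $c$. To obtain different fields from the \emph{same} data the disc must start from rest, hence be accelerated.

\subsection{Acceleration}
If $X''\ne0$, then $\partial_t\bar u$ contains the additional term $\nabla^\perp(\chi(|y|)\,X''\cdot y^\perp)$. We need to write it as the divergence of a symmetric matrix $S$ that is a pure pressure on the disc, where no deficit is allowed. On the disc the term equals $a=X''$, so $S=(a\cdot y)\mathrm{Id}$ is natural there. The cut-off version $\chi\,(a\cdot y)\mathrm{Id}$ has divergence $\chi a+(a\cdot y)\frac{\chi'}{|y|}y$, whereas the target is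
\begin{equation}\label{target}
\nabla^\perp\big(\chi\,a\cdot y^\perp\big)=\chi a+\tfrac{\chi'}{|y|}(a\cdot y^\perp)\,y^\perp .
\end{equation}
The error lives in the annulus only, and it is the divergence of a multiple of $y^\perp\otimes y^\perp$. Indeed, put
\begin{equation}\label{S}
S[a](y)=(a\cdot y)\Big[\chi(|y|)\,\mathrm{Id}+\tfrac{\chi'(|y|)}{|y|}\,y^\perp\otimes y^\perp\Big].
\end{equation}
This is smooth, since $\chi'=0$ on $[0,\frac18]$ and $S[a]=0$ for $|y|\ge\frac14$. For a function $f$ we have $\operatorname{div}(f\,y^\perp\otimes y^\perp)=(y^\perp\cdot\nabla)(f\,y^\perp)$ because $\operatorname{div}y^\perp=0$. Also $(y^\perp\cdot\nabla)y^\perp=-y$, $y^\perp\cdot\nabla(a\cdot y)=a\cdot y^\perp$, and $y^\perp\cdot\nabla$ annihilates radial functions. With $f=(a\cdot y)\chi'/|y|$ we obtain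
\[
\operatorname{div}S[a]=\chi a+(a\cdot y)\tfrac{\chi'}{|y|}y+\tfrac{\chi'}{|y|}\big[(a\cdot y^\perp)y^\perp-(a\cdot y)y\big]=\nabla^\perp\big(\chi\,a\cdot y^\perp\big)
\]
by \eqref{target}.

\begin{lemma}[the carried vortex]\label{carried}
Let $X\in C^\infty([0,T];\mathbb R^2)$ and, with $y=x-X(t)$,
\[
w(y,t)=\nabla^\perp\big(\chi(|y|)X'(t)\cdot y^\perp\big),\qquad \bar u(x,t)=w(y,t),\qquad b(x,t)=b_0(x-X(t)),
\]
\[
M=w\otimes w-(w-X')\otimes(w-X')-S[X''(t)](y),\qquad \bar U=M-\tfrac12(\operatorname{tr}M)\mathrm{Id}.
\]
These are smooth on $\mathbb T^2\times[0,T]$; $\bar u$ and $b$ are divergence-free with zero mean, and: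
\begin{itemize}
\item[(a)] there is a smooth $q$ such that (H1) holds;
\item[(b)] on $D_t$ we have $\bar u=X'(t)$ and $\bar U=\bar u\otimes\bar u-\frac12|\bar u|^2\mathrm{Id}$, and $b=0$ off $D_t$;
\item[(c)] if $X'(t)=X''(t)=0$, then $\bar u(\cdot,t)=0$ and $\bar U(\cdot,t)=0$.
\end{itemize}
\end{lemma}

\begin{proof}
As in \eqref{uniform}, $M=w\otimes X'+X'\otimes w-X'\otimes X'-S[X'']$ and $\operatorname{div}(w\otimes X')=X'\cdot\nabla w$, $\operatorname{div}(X'\otimes w)=0$. Hence
\[
\partial_t\bar u+\operatorname{div}M=\big(\nabla^\perp(\chi X''\cdot y^\perp)-X'\cdot\nabla w\big)+\big(X'\cdot\nabla w-\operatorname{div}S[X'']\big)=0 .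
\]
Next, the tension of the vortex is a gradient: since $(x^\perp\cdot\nabla)x^\perp=-x$ and $h(|x|)$ is radial,
\begin{equation}\label{tension}
b_0\cdot\nabla b_0=-h(|x|)^2x=\nabla\pi_0,\qquad \pi_0(x)=\int_{|x|}^\infty s\,h(s)^2\,ds,
\end{equation}
with $\pi_0$ smooth and supported in $\{|x|<\frac18\}$, extended periodically. (In particular $(0,b_0)$ is a static solution.) Hence $\operatorname{div}(b\otimes b)=\nabla\pi$ with $\pi(x,t)=\pi_0(x-X(t))$, and the first equation in (H1) holds with $q=\frac12\operatorname{tr}M+\pi$.

On $D_t$ we have $w=X'$ and $S[X'']=(X''\cdot y)\mathrm{Id}$, so $M=X'\otimes X'-(X''\cdot y)\mathrm{Id}$; this gives (b), and (c) is clear from the formulas. Since $b$ is supported in $D_t$, $b\times\bar u=b\times X'=b_1X_2'-b_2X_1'$. Using $\operatorname{div}b=0$,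
\begin{align*}
\nabla^\perp(b\times X')&=\big(-X_2'\partial_2b_1+X_1'\partial_2b_2,\ X_2'\partial_1b_1-X_1'\partial_1b_2\big)\\
&=\big(-X'\cdot\nabla b_1,\,-X'\cdot\nabla b_2\big)=\partial_tb,
\end{align*}
the second equation in (H1).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm1}, given Proposition~\ref{crit}]
Let $\bar u,\bar U,b,q$ be as in Lemma~\ref{carried} and
\[
\Omega=\{(x,t):\ T/3<t<2T/3,\ x\notin D_t\},
\]
which is open since the tube $\{(x,t):x\in D_t\}$ is closed. Let $e\equiv E$ be a constant larger than $\sup(|\bar u|^2+|\bar U|)$. (H1) is (a). (H2) holds on the tube by (b), and for $t\notin(T/3,2T/3)$ by (c), because there $X'=X''=0$. (H3) holds since $b=0$ off $D_t$ and by the choice of $E$. Proposition~\ref{crit} gives a weak solution with $u\in L^\infty$, this $b$, and data $(\bar u(0),b(0))=(0,b_0)$.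
\end{proof}

\begin{remark}
Already for $X\equiv0$ the construction gives, for the data $(0,b_0)$ and each large constant $E$, a solution with $\frac12|u|^2=E$ in $\Omega$ and the same field $b=b_0$. So $u$ is not determined even by the data together with $b$.
\end{remark}

\section{Removing the deficit by convex integration}\label{sec:ci}

We add localized waves that respect the strict inequality $R_e>0$ and gain a fixed proportion of the missing energy, and iterate.

\subsection{One wave}
Start with the simplest state $(v,U)=(0,0)$ and a constant $e>0$, with deficit $e\,\mathrm{Id}$. Add a shear flow $s\cos(N\,q\cdot x)\,p$ with unit vectors $p\perp q$. It is divergence-free and stationary, so no stress $U$ is needed, and the deficit becomes $e\,\mathrm{Id}-s^2\cos^2(\cdot)\,p\otimes p$. It stays positive while $s^2<e$, and the mean energy has grown by $s^2/4$, which can be a fixed fraction of the energy $e$ that was missing. For a general state $(v,U)$ two things change. The shear must be carried along by $v$; this costs a term in $U$. And $p$ must be a direction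 in which the deficit leaves room. Both are handled by the following computation. For $e>0$ put
\begin{equation}\label{ell}
\ell_e(v)=\frac{e-\frac12|v|^2}{2\sqrt{2e}} .
\end{equation}

\begin{lemma}\label{wave}
Let $R=R_e(v,U)>0$. Let $p$ be a unit eigenvector of $R$ for its larger eigenvalue $\rho$, and put $q=p^\perp$, $\alpha=v\cdot p$, $\beta=v\cdot q$, $\hat U=\beta(p\otimes q+q\otimes p)\in\mathcal S_0$. Then
\[
R_e(v+sp,\,U+s\hat U)=R-\big((s+\alpha)^2-\alpha^2\big)\,p\otimes p\qquad(s\in\mathbb R),
\]
and this matrix is positive definite for $|s|<\ell_e(v)$.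
\end{lemma}

\begin{proof}
Since $v=\alpha p+\beta q$, we have $v\otimes p+p\otimes v=2\alpha\,p\otimes p+\hat U$, so
\[
(v+sp)\otimes(v+sp)=v\otimes v+s\hat U+(2\alpha s+s^2)\,p\otimes p,
\]
which gives the identity. The matrix on its right-hand side is diagonal in the basis $p,q$. Its $q$-eigenvalue is that of $R$, hence positive. Its $p$-eigenvalue is $A^2-(s+\alpha)^2$ with $A=\sqrt{\alpha^2+\rho}$, positive if $|s|<A-|\alpha|$. By \eqref{facts}, $\rho\ge\frac12\operatorname{tr}R=e-\frac12|v|^2>0$, and $A^2\le|v|^2+\operatorname{tr}R=2e$. Hence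
\[
A-|\alpha|=\frac{\rho}{A+|\alpha|}\ge\frac{e-\frac12|v|^2}{2\sqrt{2e}}=\ell_e(v).\qedhere
\]
\end{proof}

The plane wave belonging to the lemma is $(p,\hat U)\cos(N(q\cdot x-\beta t))$; its phase is $q\cdot(x-vt)$, so it is the shear carried by the frozen velocity $v$. To localize it we use a potential. For real $\theta\in C_c^\infty(\mathbb T^2\times\mathbb R)$ put, with $\nabla^\perp=(\partial^\perp_1,\partial_2^\perp)$,
\begin{equation}\label{potential}
v[\theta]=\nabla^\perp\Delta\theta,\qquad U[\theta]_{ij}=-(\partial_i\partial_j^\perp+\partial_i^\perp\partial_j)\partial_t\theta .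
\end{equation}
Since $\partial_j\partial^\perp_j=0$, the matrix $U[\theta]$ is symmetric and trace-free, and
\begin{equation}\label{linear}
\operatorname{div}v[\theta]=0,\qquad\int v[\theta]\,dx=0,\qquad \partial_tv[\theta]+\operatorname{div}U[\theta]=\nabla^\perp\Delta\partial_t\theta-\nabla^\perp\Delta\partial_t\theta=0 .
\end{equation}
Let $\kappa$ be a smooth cutoff supported in a small set (in which $x$ is a local coordinate), $a\in\mathbb R$, and $\theta_N=a\kappa N^{-3}\sin\big(N(q\cdot x-\beta t)\big)$. If all three derivatives fall on the sine, they produce $-N^3\cos$. Since $q^\perp=-p$, $|q|=1$, the main parts of $\nabla^\perp\Delta\theta_N$ and $\partial_i\partial_j^\perp\partial_t\theta_N$ are $a\kappa\cos(\cdot)\,p$ and $-a\kappa\beta\cos(\cdot)\,q_ip_j$. Every other term has at most two derivatives on the sine, so is $O(1/N)$. Hence, uniformly, and supported in $\operatorname{supp}\kappa$,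
\begin{equation}\label{packet}
(v[\theta_N],U[\theta_N])=a\kappa\cos\big(N(q\cdot x-\beta t)\big)\,(p,\hat U)+O(1/N).
\end{equation}

\begin{lemma}[an admissible packet]\label{adm}
Let $v,U,e$ be continuous on an open set $\Omega\subset\mathbb T^2\times\mathbb R$ with $R_e(v,U)>0$ on $\Omega$, and let $\ell=\ell_e(v)$. For each $y_0=(x_0,t_0)\in\Omega$ there are $r\in(0,\frac12)$ with $Q:=\bar B(x_0,r)\times[t_0-r,t_0+r]\subset\Omega$ and $\ell\le2\ell(y_0)$ on $Q$, unit vectors $p$, $q=p^\perp$, and $\beta\in\mathbb R$, with the following property. If $\kappa\in C_c^\infty(\operatorname{int}Q)$, $0\le\kappa\le1$, $a=\frac12\ell(y_0)$ and $\theta_N$ is as above, then $R_e(v+v[\theta_N],U+U[\theta_N])>0$ on $\Omega$ for all large $N$.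
\end{lemma}

\begin{proof}
Take $p,q,\beta,\hat U$ from Lemma~\ref{wave} at the point $y_0$. The smallest eigenvalue of
\[
R_{e(y)}\big(v(y)+sp+g,\ U(y)+s\hat U+g'\big)\qquad(g\in\mathbb R^2,\ g'\in\mathcal S_0)
\]
is continuous in $(y,s,g,g')$ and, by Lemma~\ref{wave}, positive for $y=y_0$, $g=g'=0$, $|s|\le\frac12\ell(y_0)$. By compactness in $s$ it is positive for $y\in Q$, $|s|\le\frac12\ell(y_0)$, $|g|,|g'|\le\sigma$, if $r$ and $\sigma>0$ are small. Since $\ell$ is continuous and $\ell(y_0)>0$, we may decrease $r$ so that $\ell\le2\ell(y_0)$ on $Q$. On $\operatorname{supp}\kappa$ apply this with $s=a\kappa\cos(\cdot)$ and $g,g'$ the $O(1/N)$ terms of \eqref{packet}; elsewhere nothing has changed.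
\end{proof}

\subsection{The iteration}

\begin{proposition}\label{ci}
Let $\Omega\subset\mathbb T^2\times(0,T)$ be open and nonempty. Let $\bar u\in L^\infty(\mathbb T^2\times(0,T);\mathbb R^2)$ and $\bar U\in L^\infty(\mathbb T^2\times(0,T);\mathcal S_0)$ be continuous on $\Omega$, $e\in C(\Omega)$ bounded, and $R_e(\bar u,\bar U)>0$ on $\Omega$. There are bounded $u$ and $V$ such that
\begin{itemize}
\item[(i)] $(u,V)=(\bar u,\bar U)$ outside $\Omega$, while $\frac12|u|^2=e$ and $V=u\otimes u-e\,\mathrm{Id}$ a.e.\ in $\Omega$;
\item[(ii)] $\operatorname{div}(u-\bar u)=0$ and $\partial_t(u-\bar u)+\operatorname{div}(V-\bar U)=0$ in $\mathcal D'(\mathbb T^2\times(0,T))$;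
\item[(iii)] $u-\bar u$ has a representative $z\in C_w([0,T];L^2)$ with $z(0)=0$, and $\operatorname{div}z(t)=0$, $\int z(t)\,dx=0$ for every $t$.
\end{itemize}
\end{proposition}

\begin{proof}
Let $\mathcal X_0$ be the set of pairs $(v,U)=(\bar u+w,\bar U+\omega)$, where $(w,\omega)$ is a finite sum of pairs $(v[\theta],U[\theta])$ with $\theta\in C_c^\infty(\Omega)$, and $R_e(v,U)>0$ on $\Omega$. It contains $(\bar u,\bar U)$. Let $\|\cdot\|,\langle\cdot,\cdot\rangle$ be those of $L^2(\Omega)$, and let
\[
J(v)=\int_\Omega\big(e-\tfrac12|v|^2\big)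
\]
be the missing energy, which is positive on $\mathcal X_0$ by \eqref{facts}. We use Vitali's covering theorem in this form: if to each point $y$ of an open set $G$ of finite measure a radius $r(y)>0$ is attached, then almost all of $G$ is covered by countably many disjoint closed balls in $G$ with centers $y_j\in G$ and radii $<r(y_j)$.

\emph{Step 1: one round of waves gains a definite amount.} We claim: \emph{given $(v,U)\in\mathcal X_0$, $f_1,\dots,f_m\in L^2(\Omega)$ and $\varepsilon>0$, there is $(v',U')\in\mathcal X_0$ with $|\langle v'-v,f_i\rangle|<\varepsilon$ for all $i$ and}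
\[
\|v'\|^2\ge\|v\|^2+c_0J(v)^2,\qquad c_0=\big(2000\,|\Omega|\sup e\big)^{-1}.
\]
Let $\ell=\ell_e(v)$, which is bounded, and let $r(y_0)$ be the radius from Lemma~\ref{adm}. By Vitali's theorem there are finitely many disjoint closed space-time balls $B_j\subset\Omega$ with centers $y_j$ and radii $<r(y_j)$ such that $\sum_j\int_{B_j}\ell^2\ge\frac12\int_\Omega\ell^2$; each $B_j$ lies in the cylinder $Q$ belonging to $y_j$. Choose $\kappa_j\in C_c^\infty(\operatorname{int}B_j)$ with $0\le\kappa_j\le1$ and $\int\kappa_j^2\ge\frac12|B_j|$, let $a_j=\frac12\ell(y_j)$, and let $(w_N,\omega_N)$ be the sum of the packets of Lemma~\ref{adm}. Their supports are disjoint, so $(v+w_N,U+\omega_N)\in\mathcal X_0$ for large $N$. By \eqref{packet}, $w_N\rightharpoonup0$ in $L^2(\Omega)$, and since $\cos^2$ averages to $\frac12$,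
\begin{equation}\label{gain}
\|w_N\|^2\to\sum_j\tfrac12a_j^2\int\kappa_j^2\ \ge\ \tfrac1{16}\sum_j\ell(y_j)^2|B_j|\ \ge\ \tfrac1{64}\sum_j\int_{B_j}\ell^2\ \ge\ \tfrac1{128}\int_\Omega\ell^2\ \ge\ \frac{J(v)^2}{1024\,|\Omega|\sup e}.
\end{equation}
The second inequality uses $\ell\le2\ell(y_j)$ on $B_j$, and the last one $\ell^2\ge(e-\frac12|v|^2)^2/(8\sup e)$ and the Cauchy--Schwarz inequality. We have $\|v+w_N\|^2=\|v\|^2+2\langle v,w_N\rangle+\|w_N\|^2$ with $\langle v,w_N\rangle\to0$. Since $J(v)>0$ and $1024<2000$, the claim holds with $(v',U')=(v+w_N,U+\omega_N)$, $N$ large.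

\emph{Step 2: strong convergence.} Start from $(v_0,U_0)=(\bar u,\bar U)$ and choose inductively $(v_{k+1},U_{k+1})\in\mathcal X_0$ with
\[
\|v_{k+1}\|^2\ge\|v_k\|^2+c_0J(v_k)^2,\qquad|\langle v_{k+1}-v_k,v_j\rangle|\le2^{-k}\quad(j\le k).
\]
Since $|v_k|^2\le2e$ on $\Omega$, the norms increase to a finite limit, so $J(v_k)\to0$. The almost-orthogonality makes the convergence strong: for $m>k$,
\[
\|v_m-v_k\|^2=\|v_m\|^2-\|v_k\|^2-2\langle v_m-v_k,v_k\rangle\le\|v_m\|^2-\|v_k\|^2+2^{2-k}\to0
\]
as $k\to\infty$. Let $u$ be the limit in $L^2(\Omega)$, extended by $u=\bar u$ outside $\Omega$. Then $\frac12|u|^2\le e$ a.e.\ in $\Omega$ and $J(u)=0$, so $\frac12|u|^2=e$ a.e.\ in $\Omega$. By \eqref{facts},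
\[
\int_\Omega|e\,\mathrm{Id}+U_k-v_k\otimes v_k|\le2J(v_k)\to0 ,
\]
so $U_k\to u\otimes u-e\,\mathrm{Id}$ in $L^1(\Omega)$. Defining $V$ as this limit in $\Omega$ and $V=\bar U$ outside, we have (i). By \eqref{linear} the pairs $(w_k,\omega_k)=(v_k-\bar u,U_k-\bar U)$ satisfy $\operatorname{div}w_k=0$ and $\partial_tw_k+\operatorname{div}\omega_k=0$, and the limit gives (ii).

\emph{Step 3: continuity in time.} The $w_k,\omega_k$ are smooth, compactly supported in $\Omega$, and bounded uniformly in $k$, by \eqref{facts}. For $\varphi\in C^\infty(\mathbb T^2;\mathbb R^2)$ let $f_k(t)=\int w_k\cdot\varphi\,dx$. It vanishes near $t=0$, and $|f_k'|=|\int\omega_k:\nabla\varphi\,dx|\le C_\varphi$. Since $f_k\to\int(u-\bar u)\cdot\varphi\,dx$ in $L^2(0,T)$ and the $f_k$ are equi-Lipschitz, they converge uniformly to a Lipschitz function $F_\varphi$ on $[0,T]$ with $F_\varphi(0)=0$. It is linear in $\varphi$ and $|F_\varphi(t)|\le C\|\varphi\|_{L^2}$ for every $t$. By the Riesz theorem there is $z(t)\in L^2$, bounded in $t$, with $\int z(t)\cdot\varphi\,dx=F_\varphi(t)$.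 It is weakly continuous (by density of smooth $\varphi$ and boundedness), $z(0)=0$, and $z=u-\bar u$ a.e.\ (use countably many dense $\varphi$). If $\varphi$ is constant or a gradient, then $f_k\equiv0$, so $F_\varphi\equiv0$. This is (iii).
\end{proof}

\begin{proof}[Proof of Proposition~\ref{crit}]
Let $u,V,z$ be as in Proposition~\ref{ci}. Take for $u$ the representative $\bar u+z\in C_w([0,T);L^2)$; it is divergence-free with zero mean for every $t$, and $u(0)=\bar u(0)$. Let $\epsilon=e$ on $\Omega$ and $\epsilon=\frac12|u|^2$ outside. By (i) and (H2), $V=u\otimes u-\epsilon\,\mathrm{Id}$ a.e. Adding (ii) to the first equation in (H1),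
\[
\partial_tu+\operatorname{div}(u\otimes u-b\otimes b)+\nabla(q-\epsilon)=0 .
\]
In $\Omega$ we have $b=0$, and outside $\Omega$ we have $u=\bar u$. Hence $b\times u=b\times\bar u$ a.e., and the induction equation follows from (H1).
\end{proof}

This completes the proof of Theorem~\ref{thm1}.

\section{Non-uniqueness with controlled energy}\label{sec:energy}

In the proof of Theorem~\ref{thm1} the energy jumps up at time $T/3$, when the wild flow is switched on, and by Proposition~\ref{wsu} a violation of the energy inequality is forced by the smooth data when $X\not\equiv0$. To avoid it, the fluid around the disc must have its full energy density from the start: $\frac12|u_0|^2=E_0$ off $D$. On the other hand Proposition~\ref{crit} returns $u(0)=\bar u(0)$ and needs a strictly positive deficit for $t>0$. So we need a subsolution whose missing energy $e-\frac12|\bar u|^2$ is positive for $t>0$ and vanishes at $t=0$ (off $D$). This is possible because $\bar u$ need only be weakly continuous at $t=0$. It is produced by convex integration on the time slice $\{t=0\}$,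 with waves supported in shrinking time intervals around $0$.

Let $D=\{|x|\le\frac18\}$ and $O=\mathbb T^2\setminus D$.

\begin{lemma}\label{datum}
Let $E_0,t_0>0$. There are $u_0\in L^\infty(\mathbb T^2;\mathbb R^2)$, divergence-free with zero mean, with
\begin{equation}\label{sat}
\tfrac12|u_0|^2=E_0\ \text{ a.e.\ in }O,\qquad u_0=0\ \text{ on }D,
\end{equation}
and bounded smooth $(w,\omega)$ on $\mathbb T^2\times(0,\infty)$, with values in $\mathbb R^2\times\mathcal S_0$, vanishing on $D$ and for $t\ge t_0$, with $\operatorname{div}w=0$, $\int w\,dx=0$, $\partial_tw+\operatorname{div}\omega=0$ and $R_{E_0}(w,\omega)>0$ on $O\times(0,\infty)$. With $w(0):=u_0$ we have $w\in C_w([0,\infty);L^2)$.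
\end{lemma}

\begin{proof}
Let $\Omega^0=O\times(-t_0,t_0)$, and let $\mathcal Y$ be the set of finite sums $(w,\omega)$ of pairs $(v[\theta],U[\theta])$, $\theta\in C_c^\infty(\Omega^0)$, with $R_{E_0}(w,\omega)>0$ on $\Omega^0$. It contains $(0,0)$. Let $\langle\cdot,\cdot\rangle$, $\|\cdot\|$ be those of $L^2(O)$ and $J_0(w)=\int_O(E_0-\frac12|w(x,0)|^2)\,dx$, which is positive on $\mathcal Y$.

\emph{Claim. Given $(w,\omega)\in\mathcal Y$, $\delta,\varepsilon>0$ and $f_1,\dots,f_m\in L^2(O)$, there is $(w',\omega')\in\mathcal Y$ such that $(w'-w,\omega'-\omega)$ is supported in $\{|t|<\delta\}$, $|\langle w'(0)-w(0),f_i\rangle|<\varepsilon$ for all $i$, and}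
\[
\|w'(0)\|^2\ge\|w(0)\|^2+c\,J_0(w)^2,\qquad c=\big(2000\,|O|\,E_0\big)^{-1}.
\]
Apply Lemma~\ref{adm} on $\Omega^0$, with $e=E_0$, at the points $(x_0,0)$, $x_0\in O$; let $r(x_0)$ be the radius and $\ell(x)=\ell_{E_0}(w(x,0))$, so $\ell\le2\ell(x_0)$ on $\bar B(x_0,r(x_0))$. Vitali's theorem in $O$ gives finitely many disjoint closed discs $B_j\subset O$ with centers $x_j$, radii $<r(x_j)$, and $\sum_j\int_{B_j}\ell^2\ge\frac12\int_O\ell^2$. Choose $\kappa_j\in C_c^\infty(\operatorname{int}B_j)$, $0\le\kappa_j\le1$, $\int\kappa_j^2\ge\frac12|B_j|$, a number $r_*>0$ smaller than $\delta$ and all $r(x_j)$, and $\kappa_0\in C_c^\infty(-1,1)$ with $0\le\kappa_0\le1=\kappa_0(0)$. Use the packets of Lemma~\ref{adm} with cutoffs $\kappa_j(x)\kappa_0(t/r_*)$ and amplitudes $a_j=\frac12\ell(x_j)$. Their supports are disjoint, so for large $N$ adding them to $(w,\omega)$ gives an element of $\mathcal Y$. By \eqref{packet} the velocity added at $t=0$ is $\sum_ja_j\kappa_j\cos(Nq_j\cdot x)\,p_j+O(1/N)$ with $|q_j|=1$. This tends weakly to $0$ in $L^2(O)$, and its squared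 norm tends to $\sum_j\frac12a_j^2\int\kappa_j^2$. The chain \eqref{gain}, with $O$, $\ell$, $J_0(w)$, $E_0$ in place of $\Omega$, $\ell$, $J(v)$, $e$, bounds this from below by $J_0(w)^2/(1024|O|E_0)$, and the claim follows as in Step 1 of Proposition~\ref{ci}.

\emph{Construction.} Start from $(w_0,\omega_0)=(0,0)$. For $k\ge1$ apply the claim with $\delta=2^{-k}t_0$ to get $(w_k,\omega_k)\in\mathcal Y$ from $(w_{k-1},\omega_{k-1})$, with $|\langle w_k(0)-w_{k-1}(0),w_j(0)\rangle|\le2^{-k}$ for $j<k$. As in Step 2 of Proposition~\ref{ci}, $J_0(w_k)\to0$ and $w_k(0)$ converges strongly in $L^2(O)$. All $w_k$ vanish on $D$. The limit $u_0$, extended by $0$ to $D$, is divergence-free and mean-zero and satisfies \eqref{sat}. For $|t|\ge2^{-k}t_0$ the sequence $(w_j,\omega_j)$ is constant from index $j=k-1$ on. So for $t>0$ the limit $(w,\omega)$ exists, locally uniformly in $t$ with all derivatives, and near each such time it coincides with $(w_k,\omega_k)$ for all large $k$. This gives all properties of $(w,\omega)$ for $0<t<t_0$; it vanishes for $t\ge t_0/2$, and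 there $R_{E_0}(0,0)=E_0\mathrm{Id}>0$. Boundedness follows from \eqref{facts}. For smooth $\varphi$ the functions $t\mapsto\int w_k\cdot\varphi\,dx$ are Lipschitz uniformly in $k$, because their derivatives are $\int\omega_k:\nabla\varphi\,dx$, and they converge for every $t\ge0$, at $t=0$ to $\int u_0\cdot\varphi\,dx$. Hence $t\mapsto\int w\cdot\varphi\,dx$ is Lipschitz on $[0,\infty)$, and by density and boundedness $w\in C_w([0,\infty);L^2)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm2}]
Let $m\in C^\infty(\mathbb R)$ with $m=0$ for $t\le T/3$ and $m=1$ for $t\ge2T/3$, and $X_\lambda(t)=\lambda m(t)(1,0)$, $\lambda\in[0,\frac14]$. Let $\bar u_\lambda,\bar U_\lambda,b_\lambda,q_\lambda,D_t^\lambda$ be given by Lemma~\ref{carried}. The moving disc has kinetic energy $\frac12|D||X_\lambda'|^2$. To keep the total equal to a constant $C$, we let the surrounding fluid pay for it: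
\[
e_\lambda(t)=\frac{C-\frac12|D||X_\lambda'(t)|^2}{1-|D|} .
\]
Fix $C$ so large that $e_\lambda(t)>|\bar u_\lambda|^2+|\bar U_\lambda|$ for all $x\in\mathbb T^2$, $t\in[0,T]$, $\lambda\in[0,\frac14]$. For $t\le T/3$ we have $e_\lambda=E_0:=C/(1-|D|)$. Take $u_0,w,\omega$ from Lemma~\ref{datum} with this $E_0$ and $t_0=T/3$. We apply Proposition~\ref{crit} with
\[
\bar u=\bar u_\lambda+w,\quad\bar U=\bar U_\lambda+\omega,\quad b=b_\lambda,\quad q=q_\lambda,\quad e=e_\lambda,\quad\Omega_\lambda=\{0<t<T,\ x\notin D_t^\lambda\}.
\]
The two ingredients live at different times: for $t<T/3$ we have $\bar u_\lambda=0$, $\bar U_\lambda=0$ and $D_t^\lambda=D$, while for $t\ge T/3$ we have $w=0$, $\omega=0$. In particular $w=\omega=0$ on the tube $\{x\in D^\lambda_t\}$ for $t>0$. Since $b_\lambda$ is supported there, $b_\lambda\times\bar u=b_\lambda\times\bar u_\lambda$, and (H1) follows from Lemma~\ref{carried}(a) and $\partial_tw+\operatorname{div}\omega=0$. (H2) is Lemma~\ref{carried}(b). In (H3) the deficit is $R_{E_0}(w,\omega)>0$ for $t<T/3$ and $R_{e_\lambda}(\bar u_\lambda,\bar U_\lambda)>0$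 for $t\ge T/3$. Proposition~\ref{crit} gives bounded weak solutions $(u_\lambda,b_\lambda)$, whose data $(w(0),b_0)=(u_0,b_0)$ do not depend on $\lambda$.

\emph{Energy.} For a.e.\ $t$ we have $u_\lambda=X'_\lambda$ a.e.\ on $D_t^\lambda$ and $\frac12|u_\lambda|^2=e_\lambda$ a.e.\ elsewhere, so $\frac12\int|u_\lambda|^2dx=\frac12|D||X_\lambda'|^2+(1-|D|)e_\lambda=C$. By \eqref{sat}, $\frac12\int|u_0|^2dx=(1-|D|)E_0=C$. Weak lower semicontinuity of the norm gives $\frac12\int|u_\lambda(t)|^2dx\le C$ for every $t$, and $\int|b_\lambda|^2dx$ is constant.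

\emph{Difference.} For $t\ge2T/3$, $b_\lambda=b_0(\cdot-\lambda(1,0))$. The support of $b_0$ is a nonempty compact rotation-invariant subset of $\{|x|<\frac18\}$; let $\varrho$ be the largest $|x|$ in it. The translated supports lie in $\{-\frac18<x_1<\frac38\}$, within one period, and the largest value of $x_1$ on them is $\lambda+\varrho$. So they are distinct.
\end{proof}

\section{Smooth data with a hole in the magnetic field}\label{sec:general}

Now $b_0$ is only assumed to vanish on some open set, so there is no rigid vortex to move. Instead we use a classical solution of MHD with a force $-\lambda\operatorname{div}R_0$ supported in the hole. The stress $\lambda R_0$ becomes part of the deficit and is realized by oscillations, so the force disappears. The support of the force is in the hole, but through the pressure its effect on the velocity is nonlocal, and it changes $b$ elsewhere.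

Write $b_0=-\nabla^\perp\psi_0$ with $\int\psi_0\,dx=0$. Let $\mathcal O$ be the interior of $\{b_0=0\}$, $B$ an open ball with $\bar B\subset\mathcal O$, and $x_0$ a point with $b_0(x_0)\ne0$.

\begin{lemma}\label{force}
There is $R_0\in C_c^\infty(B;\mathcal S_0)$ with $(\mathbb P\operatorname{div}R_0)(x_0)\cdot\nabla\psi_0(x_0)\ne0$.
\end{lemma}

\begin{proof}
Write $R_0=\begin{pmatrix}a&c\\c&-a\end{pmatrix}$, so $\operatorname{div}R_0=(\partial_1a+\partial_2c,\ \partial_1c-\partial_2a)$. Its projection has zero mean, so $\mathbb P\operatorname{div}R_0=\nabla^\perp\eta$ with $\Delta\eta=\nabla^\perp\cdot\operatorname{div}R_0=(\partial_1^2-\partial_2^2)c-2\partial_1\partial_2a$. Let $g$ be the periodic Green function, $\Delta g=\delta_0-1$; it is smooth away from $0$ and $g=\frac1{2\pi}\log|x|+{}$smooth near $0$. Then we may take $\eta=g*[(\partial_1^2-\partial_2^2)c-2\partial_1\partial_2a]$. Moreover, at $x_0$, $\nabla^\perp\eta\cdot\nabla\psi_0=\mu\cdot\nabla\eta$ with $\mu=(\partial_2\psi_0,-\partial_1\psi_0)(x_0)=b_0(x_0)\ne0$. Put $H=\mu\cdot\nabla g$. Since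 $x_0\notin\bar B$, we may integrate by parts twice:
\[
\mu\cdot\nabla\eta(x_0)=\int_B\Big[(\partial_1^2-\partial_2^2)H(x_0-y)\,c(y)-2\,\partial_1\partial_2H(x_0-y)\,a(y)\Big]dy .
\]
Suppose this vanishes for all $a,c\in C_c^\infty(B)$. Then $(\partial_1^2-\partial_2^2)H=\partial_1\partial_2H=0$ on $x_0-B$. Also $\Delta H=0$ on $\mathbb T^2\setminus\{0\}$, so $\nabla^2H=0$ on $x_0-B$. Harmonic functions are real analytic and $\mathbb T^2\setminus\{0\}$ is connected, so $\nabla^2H\equiv0$ there. But $H=\frac{\mu\cdot x}{2\pi|x|^2}+{}$smooth near $0$ has unbounded second derivatives, a contradiction.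
\end{proof}

The next lemma is the usual local existence theorem; we include a proof in the form needed, with an existence time uniform in $\lambda$.

\begin{lemma}\label{local}
There are $\tau,K>0$ such that for every $\lambda\in[0,1]$ there are divergence-free, mean-zero $(u^\lambda,b^\lambda)\in C([0,\tau];H^4)\cap C^1([0,\tau];H^3)$ with data $(u_0,b_0)$, $\|u^\lambda\|_{L^\infty}\le K$, and, for some $P^\lambda$,
\begin{equation}\label{forced}
\partial_tu+\operatorname{div}(u\otimes u-b\otimes b)+\nabla P=-\lambda\operatorname{div}R_0,\qquad\partial_tb+u\cdot\nabla b-b\cdot\nabla u=0 .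
\end{equation}
\end{lemma}

\begin{proof}
Let $z^\pm=u\pm b$ and $f=-\lambda\,\mathbb P\operatorname{div}R_0$. Since $z^\mp\cdot\nabla z^\pm=u\cdot\nabla u-b\cdot\nabla b\pm(u\cdot\nabla b-b\cdot\nabla u)$, the system \eqref{forced} is equivalent to
\begin{equation}\label{elsasser}
\partial_tz^\pm+\mathbb P(z^\mp\cdot\nabla z^\pm)=f ;
\end{equation}
in the difference of the two equations $\mathbb P$ may be dropped, because $u\cdot\nabla b-b\cdot\nabla u=-\nabla^\perp(b\times u)$ is divergence-free. Let $P_n$ be the Fourier truncation to frequencies $|k|\le n$, and solve the ordinary differential equations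
\[
\partial_tz_n^\pm+P_n\mathbb P(z_n^\mp\cdot\nabla z_n^\pm)=P_nf,\qquad z_n^\pm(0)=P_nz^\pm(0).
\]
Divergence and mean stay zero. Let $|\alpha|\le5$. The operator $P_n\mathbb P$ is self-adjoint, commutes with derivatives and fixes $z_n^\pm$, and $\int(z_n^\mp\cdot\nabla\partial^\alpha z_n^\pm)\cdot\partial^\alpha z_n^\pm\,dx=0$ since $\operatorname{div}z_n^\mp=0$. So in $\langle\partial^\alpha(z_n^\mp\cdot\nabla z_n^\pm),\partial^\alpha z_n^\pm\rangle$ only the products $\partial^\beta z_n^\mp\cdot\nabla\partial^{\alpha-\beta}z_n^\pm$ with $\beta\le\alpha$, $1\le|\beta|\le5$ remain. Recall $H^2\subset L^\infty$. If $|\beta|\le3$, the first factor is in $L^\infty$ and the second, of order at most $5$, in $L^2$. If $|\beta|\ge4$, the first is in $L^2$ and the second, of order at most $2$, in $L^\infty$. In all cases the contribution is at most $C\|z_n^\mp\|_{H^5}\|z_n^\pm\|_{H^5}^2$. Hence $Y=\|z_n^+\|_{H^5}^2+\|z_n^-\|_{H^5}^2$ satisfies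
\[
Y'\le C\big(Y^{3/2}+\|f\|_{H^5}Y^{1/2}\big),
\]
which bounds $Y$ on some $[0,\tau]$ uniformly in $n$ and $\lambda\in[0,1]$. So the $z_n^\pm$ are bounded in $H^5$ and, since $H^4$ is an algebra, Lipschitz in time with values in $H^4$, uniformly in $n$. By the Arzel\`a--Ascoli theorem a subsequence converges in $C([0,\tau];H^4)$. Then $P_n\mathbb P(z_n^\mp\cdot\nabla z_n^\pm)\to\mathbb P(z^\mp\cdot\nabla z^\pm)$ in $C([0,\tau];H^3)$, so the limit solves \eqref{elsasser} and is in $C^1([0,\tau];H^3)$. The uniform $H^5$ bound gives $K$.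
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm3}]
\emph{The hole persists.} The set $\mathbb T^2\setminus\mathcal O$ is nonempty, as $b_0\not\equiv0$, and has positive distance from $B$. Decrease $\tau$ so that $K\tau<\operatorname{dist}(B,\mathbb T^2\setminus\mathcal O)$. Let $\Phi_t$ be the flow of $u^\lambda$, a diffeomorphism of $\mathbb T^2$ for each $t$. By \eqref{forced},
\[
\tfrac{d}{dt}\,b^\lambda(\Phi_t(a),t)=(b^\lambda\cdot\nabla u^\lambda)(\Phi_t(a),t),
\]
a linear ordinary differential equation for $b^\lambda(\Phi_t(a),t)$. So $b_0(a)=0$ implies $b^\lambda(\Phi_t(a),t)=0$. A point $x=\Phi_t(a)\in B$, $t\le\tau$, has distance at most $K\tau$ from $a$, so $a\in\mathcal O$. Hence $b^\lambda=0$ on $B\times[0,\tau]$.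

\emph{Removing the force.} On $\mathbb T^2\times(0,\tau)$ apply Proposition~\ref{crit} (with $\tau$ in place of $T$) with $\Omega=B\times(0,\tau)$ and
\[
\bar u=u^\lambda,\quad b=b_\lambda:=b^\lambda,\quad\bar U=u^\lambda\otimes u^\lambda-\tfrac12|u^\lambda|^2\mathrm{Id}+\lambda R_0,\quad q=P^\lambda+\tfrac12|u^\lambda|^2,\quad e\equiv E .
\]
(H1) is \eqref{forced} together with \eqref{induction}. (H2) holds because $R_0=0$ outside $B$. In (H3), $b=0$ in $\Omega$, and $R_E(\bar u,\bar U)=(E-\frac12|u^\lambda|^2)\mathrm{Id}+\lambda R_0>0$ if $E$ is large. The result is a bounded weak solution $(u_\lambda,b_\lambda)$ on $[0,\tau)$ with data $(u_0,b_0)$.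

\emph{The fields differ.} Let $b_\lambda=-\nabla^\perp\psi_\lambda$ with $\int\psi_\lambda\,dx=0$. From $\partial_tb_\lambda=\nabla^\perp(b_\lambda\times u^\lambda)$ and $b_\lambda\times u^\lambda=u^\lambda\cdot\nabla\psi_\lambda$, which has zero mean, we get $\partial_t\psi_\lambda=-u^\lambda\cdot\nabla\psi_\lambda$. Here $u^\lambda,\nabla\psi_\lambda\in C^1([0,\tau];H^3)$, so $\psi_\lambda(x_0,\cdot)\in C^2([0,\tau])$. The functions $\psi_\lambda(\cdot,0)=\psi_0$ and $\partial_t\psi_\lambda(\cdot,0)=-u_0\cdot\nabla\psi_0$ do not depend on $\lambda$. In $\partial_t^2\psi_\lambda=-\partial_tu^\lambda\cdot\nabla\psi_\lambda-u^\lambda\cdot\nabla\partial_t\psi_\lambda$ at $t=0$, only the first term depends on $\lambda$, through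
\[
\partial_tu^\lambda(0)=-\mathbb P\operatorname{div}(u_0\otimes u_0-b_0\otimes b_0)-\lambda\,\mathbb P\operatorname{div}R_0 .
\]
Hence, for $\lambda\ne\lambda'$, by Lemma~\ref{force},
\[
\partial_t^2(\psi_\lambda-\psi_{\lambda'})(x_0,0)=(\lambda-\lambda')\,(\mathbb P\operatorname{div}R_0)(x_0)\cdot\nabla\psi_0(x_0)\ne0 .
\]
So $\psi_\lambda(x_0,t)\ne\psi_{\lambda'}(x_0,t)$, and therefore $b_\lambda(\cdot,t)\ne b_{\lambda'}(\cdot,t)$, for all small $t>0$.
\end{proof}

\section{Weak--strong uniqueness}\label{sec:wsu}

The idea is to test the weak equations with the strong solution; everything that is not quadratic in the difference cancels.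

\begin{proof}[Proof of Proposition~\ref{wsu}]
The computation is short in the variables $z^\pm=u\pm b$, $\tilde z^\pm=\tilde u\pm\tilde b$, $\delta^\pm=z^\pm-\tilde z^\pm$. Adding and subtracting the weak equations, with \eqref{induction},
\[
\partial_tz_i^\pm+\partial_j(z_i^\pm z_j^\mp)+\partial_iP=0 .
\]
Let $\Phi\in C^1(\mathbb T^2\times[0,T))$ be divergence-free in $x$ and $0\le t<T$. Then
\begin{equation}\label{tested}
\Big[\int z^\pm\cdot\Phi\,dx\Big]_0^t=\int_0^t\!\!\int\big(z^\pm\cdot\partial_s\Phi+z_i^\pm z_j^\mp\,\partial_j\Phi_i\big)\,dx\,ds .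
\end{equation}
For smooth $\Phi$ this follows by testing with $\Phi$ times a smooth approximation of the indicator function of $(0,t)$, because $s\mapsto\int z^\pm(s)\cdot\Phi(s)\,dx$ is continuous. For $\Phi$ of class $C^1$, mollify in space and forward in time: this preserves $\operatorname{div}\Phi=0$ and converges in $C^1(\mathbb T^2\times[0,t])$.

Take $\Phi=\tilde z^\pm$. The strong equation is $\partial_s\tilde z^\pm=-\tilde z^\mp\cdot\nabla\tilde z^\pm-\nabla\tilde P$. Here $\nabla\tilde P$ is a continuous field, which at each time is orthogonal to smooth divergence-free fields and so, by density, to $z^\pm(s)$. Thus the integrand in \eqref{tested} may be replaced by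
\[
z_i^\pm(z_j^\mp-\tilde z_j^\mp)\,\partial_j\tilde z_i^\pm=\delta_i^\pm\delta_j^\mp\,\partial_j\tilde z_i^\pm+\delta^\mp\cdot\nabla\tfrac12|\tilde z^\pm|^2 ,
\]
and the last term integrates to zero because $\operatorname{div}\delta^\mp=0$. Since $z^+\cdot\tilde z^++z^-\cdot\tilde z^-=2(u\cdot\tilde u+b\cdot\tilde b)$, we obtain
\begin{equation}\label{cross}
\Big[\int(u\cdot\tilde u+b\cdot\tilde b)\,dx\Big]_0^t=\frac12\sum_\pm\int_0^t\!\!\int(\delta^\mp\cdot\nabla\tilde z^\pm)\cdot\delta^\pm\,dx\,ds .
\end{equation}
Applied with $(u,b)=(\tilde u,\tilde b)$ it says that $\tilde E(t)=\frac12\int(|\tilde u|^2+|\tilde b|^2)\,dx$ is constant, so $\tilde E(t)=E(0)$.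

Let $\mathcal D(t)=\frac12\int(|u-\tilde u|^2+|b-\tilde b|^2)\,dx=\frac14\int(|\delta^+|^2+|\delta^-|^2)\,dx$, which is bounded on compact subintervals of $[0,T)$ by weak continuity, and fix $T'<T$. With $\Gamma=\max_\pm\|\nabla\tilde z^\pm\|_{L^\infty(\mathbb T^2\times[0,T'])}$, for a.e.\ $t\le T'$,
\begin{align*}
\mathcal D(t)&=E(t)+\tilde E(t)-\int(u\cdot\tilde u+b\cdot\tilde b)(t)\,dx\\
&\le2E(0)-2E(0)+\Gamma\int_0^t\!\!\int|\delta^+||\delta^-|\,dx\,ds\le2\Gamma\int_0^t\mathcal D(s)\,ds .
\end{align*}
The first inequality uses $E(t)\le E(0)$ and \eqref{cross}, where the bracket at time $0$ equals $2E(0)$ because the data agree. Gronwall's lemma gives $\mathcal D=0$ a.e.\ on $[0,T']$, and weak continuity gives $u=\tilde u$, $b=\tilde b$ for every $t$.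
\end{proof}

\begin{thebibliography}{9}
\bibitem{LN} \emph{Lecture notes on Convex integration in $L^p$}, \url{https://www.crm.cat/wp-content/uploads/2025/07/CourseonConvexIntegration.pdf}.
\end{thebibliography}

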